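# Short cycles in bipartite Eulerian digraphs

## A sum-of-squares bound for digraphs without short cycles

**Theorem 1.** Let $G=(V,E)$ be a finite bipartite Eulerian digraph with parts $A$ and $B$, where $|A|=m\ge 1$ and $|B|=n\ge 1$. For a vertex $u$ let $d(u)$ be the common value of its out-degree and in-degree, and let $e$ be the number of arcs from $A$ to $B$. Let $k\ge 1$ and suppose that $G$ has no cycle of length at most $2k$. Then
$$(k+1)\sum_{b\in B}d(b)^2\le m\,e,\qquad (k+1)\sum_{a\in A}d(a)^2\le n\,e. \tag{1}$$
Consequently
$$|E|=2e\le \frac{2mn}{k+1}.$$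

Let us read this slowly. A *digraph* here has no loops and at most one arc from $u$ to $v$ for each ordered pair $(u,v)$; both $u\to v$ and $v\to u$ may be present, and then they form a cycle of length $2$. It is *Eulerian* if every vertex has equal out-degree and in-degree; no connectivity is required, and isolated vertices are allowed. It is *bipartite* with parts $A,B$ if every arc joins a vertex of $A$ to a vertex of $B$, in one direction or the other. *Cycle* always means directed cycle, so all cycle lengths are even.

The question behind the theorem is: how many arcs can such a digraph have before a short directed cycle is forced? The paper "Disjoint Cycles in Eulerian Digraphs and the Diameter of Interchange Graphs" poses it in this form.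

**Conjecture 2 of that paper.** Suppose $k\ge 2$ is an integer. Then any bipartite Eulerian digraph with vertex partition sizes $m,n$, and with more than $2mn/(k+1)$ arcs contains a cycle of length at most $2k$.

The last line of Theorem 1 is the contrapositive, so Theorem 1 proves the conjecture (and includes $k=1$). For $k=2$ a weaker form is known: more than $(\sqrt{17}-1)mn/4$ arcs force a cycle of length at most $4$. Since $(\sqrt{17}-1)/4\approx 0.78$, while the conjecture asks for $2/3$, there is a real gap to close.

The constant $2/(k+1)$ cannot be lowered, and for $k\ge2$ we can say exactly when equality holds.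

**Theorem 2.** Let $k\ge 2$ and suppose that $G$, as in Theorem 1, has no cycle of length at most $2k$. Then $|E|=2mn/(k+1)$ if and only if $(k+1)\mid m$, $(k+1)\mid n$, and $G$ is the balanced blow-up of the directed cycle $C_{2k+2}$: $A=A_1\sqcup\dots\sqcup A_{k+1}$ with $|A_i|=\frac{m}{k+1}$, $B=B_1\sqcup\dots\sqcup B_{k+1}$ with $|B_i|=\frac{n}{k+1}$, and the arcs are exactly all arcs from $A_i$ to $B_i$ and from $B_i$ to $A_{i+1}$ (indices mod $k+1$).

For example, take $k=2$, $m=3$, $n=6$. Each $A_i$ is one vertex and each $B_i$ is a pair. The single vertex of $A_i$ sends arcs to both vertices of $B_i$, and both send an arc to the single vertex of $A_{i+1}$. Vertices of $A$ have degree $2$, vertices of $B$ have degree $1$, there are $12=2\cdot 3\cdot 6/3$ arcs, and every cycle has length $6$.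

**Corollary 3.** Every bipartite Eulerian digraph with at least one arc contains a cycle of length at most $4mn/|E|$.

## Counting arcs, and closed walks

Write $N^+(u)$ and $N^-(u)$ for the sets of out- and in-neighbours of $u$, so $|N^+(u)|=|N^-(u)|=d(u)$. Let $\operatorname{dist}(u,v)$ be the length of a shortest directed path from $u$ to $v$, with $\operatorname{dist}(u,u)=0$ and the value $\infty$ if there is no path. It is not symmetric.

Three facts will be used throughout.

First, arcs from $A$ to $B$ can be counted at either end: $e=\sum_{a\in A}d(a)=\sum_{b\in B}d(b)$. Counting arcs from $B$ to $A$ at their tails gives $\sum_{b\in B} d(b)=e$ again. So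
$$|E|=2e,\qquad e=\sum_{a\in A}d(a)=\sum_{b\in B}d(b). \tag{2}$$
In particular the setting is symmetric: exchanging the names of $A$ and $B$ exchanges $m$ and $n$ and leaves $e$ unchanged.

Second, a closed directed walk of positive length $\ell$ contains a cycle of length at most $\ell$. Among all nontrivial closed subwalks of the walk (segments of consecutive arcs that start and end at the same vertex), take a shortest one. It repeats no vertex other than its two ends, so it is a cycle. (There are no loops, so its length is at least $2$.)

Third, an Eulerian digraph with at least one arc contains a cycle. Start along an arc and keep walking; whenever we enter a vertex its in-degree is positive, so its out-degree is positive and we can leave. By finiteness a vertex repeats, and we have a closed walk.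

The arc bound follows from (1) by the Cauchy–Schwarz inequality. If $e=0$ there is nothing to prove. If $e>0$, then
$$me\ \ge\ (k+1)\sum_{b\in B}d(b)^2\ \ge\ (k+1)\frac{\bigl(\sum_{b\in B} d(b)\bigr)^2}{n}=(k+1)\frac{e^2}{n}, \tag{3}$$
and dividing by $e$ gives $e\le mn/(k+1)$. So everything comes down to the first inequality in (1); the second is the first with $A$ and $B$ exchanged.

## Three cases by hand

**All degrees at most $1$.** Then $G$ is a disjoint union of cycles and isolated vertices. If $e>0$ there is a cycle, of length at least $2k+2$, which has at least $k+1$ vertices in $A$. So $m\ge k+1$. Since $d(b)^2=d(b)$, the first inequality of (1) reads $(k+1)e\le me$, which is true.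

**The case $k=1$.** There is no $2$-cycle, so $N^-(b)$ and $N^+(b)$ are disjoint subsets of $A$ for each $b\in B$, and $2d(b)\le m$. Multiply by $d(b)$ and sum: $2\sum_b d(b)^2\le m\sum_b d(b)=me$. Here the inequality holds vertex by vertex: $(k+1)d(b)\le m$ for every $b$.

**The blow-up.** In the blow-up of Theorem 2, $d(b)=m/(k+1)$ for all $b$, so $(k+1)\sum_b d(b)^2=m\sum_b d(b)=me$. The bound (1) is attained.

## Where the vertex-by-vertex argument breaks for $k=2$

The case $k=1$ suggests trying to prove $(k+1)d(b)\le m$ for each vertex. Take $k=2$ and $x\in B$. Let $I_2(x)$ be the set of $a\in A$ with $\operatorname{dist}(a,x)\le 3$. It is disjoint from $N^+(x)$, since a common vertex would give a closed walk of length at most $4$. So $|I_2(x)|+d(x)\le m$, and it would be enough to find $2d(x)$ vertices in $I_2(x)$. Now $N^-(x)$ supplies $d(x)$ of them. For a path $v\to w\to x$ with $w \in A$, the set $N^-(v)$ also lies in $I_2(x)$, and one would like it to supply $d(v)$ more.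

This stops at one exact point: $N^-(v)$ and $N^-(x)$ may overlap. A common vertex $a$ gives the arcs $a\to v\to w\to x$ and $a\to x$. That is a shortcut and not a directed cycle, so the hypothesis says nothing against it.

The vertex-by-vertex statement is in fact false. Let $A=\{a_1,\dots,a_5\}$, $B=\{b_1,\dots,b_6\}$, and take the $14$ arcs of
$$b_1\to a_1\to b_2\to a_3,\qquad b_1\to a_2\to b_3\to a_3,\qquad a_3\to b_4\to a_4,\qquad a_3\to b_5\to a_4,$$
$$a_4\to b_1,\qquad a_4\to b_6\to a_5\to b_1.$$
The vertices $b_1,a_3,a_4$ have in- and out-degree $2$, all others have in- and out-degree $1$, so the digraph is Eulerian. Deleting $b_1$ leaves an acyclic digraph (all arcs then go forward in the order $a_1,a_2,b_2,b_3,a_3,b_4,b_5,a_4,b_6,a_5$). So every cycle passes through $b_1$, and following the arcs one sees that its length is $6$ or $8$. Hence the hypothesis holds with $k=2$. But $3\,d(b_1)=6>5=m$. The overlap is visible on the path $b_6\to a_5\to b_1$: we have $N^-(b_6)=\{a_4\}\subseteq\{a_4,a_5\}=N^-(b_1)$. The set $I_2(b_1)=\{a_3,a_4,a_5\}$ has only $3$ elements, not $4$.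

Theorem 1 itself holds in this example: $e=7$ and $\sum_b d(b)^2=4+5=9$, and $3\cdot 9=27\le 35=me$. So we must average over vertices, and while averaging we must control the overlaps.

## In-balls and out-balls around a vertex of $B$

From here to the end of the proof of Theorem 1, assume $e>0$ and that $G$ has no cycle of length at most $2k$. We look at how many vertices of $A$ can reach $b$, or be reached from $b$, within a given distance. For $b\in B$ and $j\ge 1$ put
$$I_j(b)=\{a\in A:\operatorname{dist}(a,b)\le 2j-1\},\qquad O_j(b)=\{a\in A:\operatorname{dist}(b,a)\le 2j-1\}.$$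
Thus $I_1(b)=N^-(b)$ and $O_1(b)=N^+(b)$.

**Lemma 4.** If $i,j\ge1$ and $i+j\le k+1$, then $I_i(b)\cap O_j(b)=\emptyset$ for every $b\in B$.

*Proof.* A common element $a$ gives a closed walk from $a$ to $b$ and back to $a$ of positive length at most $(2i-1)+(2j-1)\le 2k$. It contains a cycle of length at most $2k$, a contradiction. $\square$

Lemma 4 bounds the balls from above: disjoint subsets of $A$ have total size at most $m$. We need a lower bound on average. Set
$$S=\sum_{b\in B}d(b)^2,\qquad S_j=\sum_{b\in B}d(b)\bigl(|I_j(b)|+|O_j(b)|\bigr).$$
Then $S_1=\sum_b d(b)\cdot 2d(b)=2S$. The weight $d(b)$ in $S_j$ is there because the target (1) is about $\sum_b d(b)\cdot d(b)$ and $m\sum_b d(b)$. The aim is that $S_j$ grows by at least $2S$ each time $j$ grows by $1$.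

## Averaging over 2-paths with weight $1/d(w)$

To compare balls of radius index $j$ at one vertex with balls of index $j+1$ at another, we average over all directed 2-paths $v\to w\to x$ with $v,x\in B$ and $w\in A$. Counting each path once does not work well: $f(x)$ then totals $\sum_b f(b)\sum_{w\in N^-(b)}d(w)$, while $f(v)$ totals $\sum_b f(b)\sum_{w\in N^+(b)}d(w)$. The two multipliers of $f(b)$ are different. Dividing by $d(w)$ repairs this.

Give the path $v\to w\to x$ the weight $1/d(w)$ and write $\sum^{\omega}$ for the weighted sum over all these paths.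

**Lemma 5.** A quantity that depends only on the arc $w\to x$ has weighted sum equal to its plain sum over all arcs from $A$ to $B$. A quantity that depends only on the arc $v\to w$ has weighted sum equal to its plain sum over all arcs from $B$ to $A$. In particular, for every function $f$ on $B$,
$$\sum\nolimits^{\omega}f(x)=\sum_{b\in B}d(b)f(b)=\sum\nolimits^{\omega}f(v). \tag{4}$$

*Proof.* Fix an arc $w\to x$. It extends to $d^-(w)=d(w)$ paths $v\to w\to x$, each of weight $1/d(w)$, of total weight $1$. Likewise a fixed arc $v\to w$ extends to $d^+(w)=d(w)$ paths, of total weight $1$. This is where the Eulerian condition at $w$ is used. For (4), each $b\in B$ is the head of $d(b)$ arcs $w\to b$ and the tail of $d(b)$ arcs $b\to w$. $\square$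

## The growth inequality $S_{j+1}\ge S_j+2S$

If we only study in-balls, overlaps inside $N^-(x)$ are a loss. We will see that some vertices of $N^+(v)$ give a gain, and that for out-balls the loss and the gain change places. What makes this exact is that the overlaps, averaged over 2-paths, count *ordered pairs*, and the same set of ordered pairs appears once as a loss and once as a gain.

**Lemma 6.** For $1\le j\le k$ we have $S_{j+1}\ge S_j+2S$.

*Proof.* Fix $j$ and, for a path $v\to w\to x$ as above, let
$$J=\{a\in A:\operatorname{dist}(a,w)\le 2j\},\qquad K=\{a\in A:\operatorname{dist}(w,a)\le 2j\}.$$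

**Step 1: bound the in-ball of $x$ from below.** Since $w\to x$, every $a\in J$ has $\operatorname{dist}(a,x)\le 2j+1$. So $I_{j+1}(x)\supseteq N^-(x)\cup J$, and
$$|I_{j+1}(x)|\ \ge\ |N^-(x)\cup J|\ =\ d(x)+|J|-|J\cap N^-(x)|. \tag{5}$$
Next we bound $|J|$. Since $v\to w$, we have $I_j(v)\subseteq J$. By Lemma 4 with indices $j$ and $1$ (allowed because $j+1\le k+1$), $I_j(v)\cap N^+(v)=I_j(v)\cap O_1(v)=\emptyset$. So $I_j(v)$ and $J\cap N^+(v)$ are disjoint subsets of $J$, and
$$|J|\ \ge\ |I_j(v)|+|J\cap N^+(v)|. \tag{6}$$
Together,
$$|I_{j+1}(x)|\ \ge\ d(x)+|I_j(v)|+|J\cap N^+(v)|-|J\cap N^-(x)|. \tag{7}$$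
It is important to keep the term $|J\cap N^+(v)|$. It is at least $1$, since it counts $w$, just as the subtracted term does.

**Step 2: bound the out-ball of $v$ from below.** Since $v\to w$, every $a\in K$ has $\operatorname{dist}(v,a)\le 2j+1$, so $O_{j+1}(v)\supseteq N^+(v)\cup K$ and
$$|O_{j+1}(v)|\ \ge\ d(v)+|K|-|K\cap N^+(v)|. \tag{8}$$
Since $w\to x$, we have $O_j(x)\subseteq K$. By Lemma 4, $O_j(x)\cap N^-(x)=O_j(x)\cap I_1(x)=\emptyset$. Hence
$$|K|\ \ge\ |O_j(x)|+|K\cap N^-(x)|, \tag{9}$$
and together
$$|O_{j+1}(v)|\ \ge\ d(v)+|O_j(x)|+|K\cap N^-(x)|-|K\cap N^+(v)|. \tag{10}$$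

**Step 3: turn the overlaps into counts of ordered pairs.** Define
$$q^+=\sum_{v\in B}\#\{(y,z)\in N^+(v)^2:\operatorname{dist}(y,z)\le 2j\},$$
$$q^-=\sum_{x\in B}\#\{(y,z)\in N^-(x)^2:\operatorname{dist}(y,z)\le 2j\}.$$
The number $|J\cap N^+(v)|=\#\{y\in N^+(v):\operatorname{dist}(y,w)\le 2j\}$ depends only on the arc $v\to w$. By Lemma 5 its weighted sum is its sum over all arcs $v\to w$ from $B$ to $A$. That sum counts, for each $v$, the pairs $(y,w)\in N^+(v)^2$ with $\operatorname{dist}(y,w)\le 2j$. It is $q^+$, with $w$ as second coordinate.

The number $|K\cap N^+(v)|=\#\{y\in N^+(v):\operatorname{dist}(w,y)\le 2j\}$ also depends only on $v\to w$. Its weighted sum counts the pairs $(w,y)\in N^+(v)^2$ with $\operatorname{dist}(w,y)\le 2j$. It is $q^+$ again, with $w$ as first coordinate.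

The numbers $|J\cap N^-(x)|=\#\{y\in N^-(x):\operatorname{dist}(y,w)\le 2j\}$ and $|K\cap N^-(x)|=\#\{y\in N^-(x):\operatorname{dist}(w,y)\le 2j\}$ depend only on the arc $w\to x$. In the same way, their weighted sums are both $q^-$. So
$$\sum\nolimits^{\omega}|J\cap N^+(v)|=\sum\nolimits^{\omega}|K\cap N^+(v)|=q^+,\qquad \sum\nolimits^{\omega}|J\cap N^-(x)|=\sum\nolimits^{\omega}|K\cap N^-(x)|=q^-. \tag{11}$$

**Step 4: sum and cancel.** Take $\sum^{\omega}$ of (7). By (4), the left side becomes $\sum_b d(b)|I_{j+1}(b)|$, the term $d(x)$ becomes $\sum_b d(b)^2=S$, and $|I_j(v)|$ becomes $\sum_b d(b)|I_j(b)|$. Treat (10) in the same way. With (11) we get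
$$\sum_b d(b)|I_{j+1}(b)|\ \ge\ S+\sum_b d(b)|I_j(b)|+q^+-q^-,$$
$$\sum_b d(b)|O_{j+1}(b)|\ \ge\ S+\sum_b d(b)|O_j(b)|+q^--q^+.$$
Adding the two lines, $q^+$ and $q^-$ cancel, and $S_{j+1}\ge S_j+2S$. $\square$

In the $11$-vertex example with $j=1$, each diagonal pair $(y,y)$ counts, and these contribute $e=7$ to each of $q^+$ and $q^-$. The only off-diagonal pairs could come from $b_1$, the one vertex of $B$ of degree $2$. In $N^-(b_1)=\{a_4,a_5\}$ the pair $(a_4,a_5)$ is at distance $2$, while $(a_5,a_4)$ is not within distance $2$. In $N^+(b_1)=\{a_1,a_2\}$ neither ordered pair is within distance $2$. So $q^+=7$ and $q^-=8$, and the in-side line alone falls short of the desired growth by $1$. The out-side line has exactly that $1$ to spare.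

## From growth to $(k+1)S\le me$

**Step 1: iterate.** Starting from $S_1=2S$, Lemma 6 gives
$$S_j\ge 2jS\qquad(1\le j\le k+1). \tag{12}$$

**Step 2: compare with Lemma 4.** We choose indices whose sum is $k+1$, as close to each other as possible.

If $k$ is odd, put $j=(k+1)/2$. By Lemma 4, $I_j(b)$ and $O_j(b)$ are disjoint subsets of $A$, so $|I_j(b)|+|O_j(b)|\le m$ for every $b$. Therefore
$$me=m\sum_b d(b)\ \ge\ S_j\ \ge\ 2jS=(k+1)S. \tag{13}$$

If $k$ is even, put $j=k/2\ge 1$. Since $j+(j+1)=k+1$, Lemma 4 gives $|I_{j+1}(b)|+|O_j(b)|\le m$ and $|I_j(b)|+|O_{j+1}(b)|\le m$. Multiply both by $d(b)$, add, and sum over $b$: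
$$2me\ \ge\ S_{j+1}+S_j\ \ge\ \bigl(2(j+1)+2j\bigr)S=2(k+1)S. \tag{14}$$

In both cases $(k+1)S\le me$, the first inequality of (1). The second follows by exchanging $A$ and $B$, and the bound on $|E|$ follows from (3). This proves Theorem 1. $\blacksquare$

## Equality for $k\ge 2$: only blow-ups of $C_{2k+2}$

We now prove Theorem 2.

**Step 1: the blow-up attains the bound.** In the blow-up, each vertex of $A$ has in- and out-degree $n/(k+1)$ and each vertex of $B$ has in- and out-degree $m/(k+1)$, so it is Eulerian. It has $(2k+2)\cdot\frac{m}{k+1}\cdot\frac{n}{k+1}=\frac{2mn}{k+1}$ arcs. Sending each vertex to its class maps a cycle to a closed walk in the directed cycle $C_{2k+2}$, whose length is a positive multiple of $2k+2$. So there is no cycle of length at most $2k$.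

For the converse, let $k\ge 2$, suppose that $G$ has no cycle of length at most $2k$, and let $|E|=2mn/(k+1)$, so that $e=mn/(k+1)>0$.

**Step 2: all degrees on one side are equal.** Since $e=mn/(k+1)$, the two ends of (3) are equal, so (3) is an equality throughout. Equality in Cauchy–Schwarz means that $d$ is constant on $B$. Exchanging $A$ and $B$, it is also constant on $A$. By (2),
$$d(b)=\frac en=\frac{m}{k+1}\quad(b\in B),\qquad d(a)=\frac em=\frac{n}{k+1}\quad(a\in A). \tag{15}$$
These numbers are positive integers, so $(k+1)\mid m$ and $(k+1)\mid n$.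

**Step 3: the first growth step is tight.** Equality in (3) also gives $(k+1)S=me$. So (13), respectively (14), is an equality throughout. If $k$ is odd then $k\ge 3$, and $S_j=2jS$ for $j=(k+1)/2\ge 2$. If $k$ is even, then $S_{j+1}=2(j+1)S$ for $j=k/2$, where $j+1\ge 2$. Either way (12) is tight for some index at least $2$. Since (12) is obtained by adding up the inequalities of Lemma 6 from $S_1=2S$, each of the inequalities used is tight, in particular $S_2=S_1+2S$.

So for $j=1$ the weighted sums of (7) and (10), added together, give an equality. All weights $1/d(w)$ are positive, so (7) and (10) are equalities on every 2-path. Then (6) and (9), used to derive them, are equalities on every 2-path as well.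

**Step 4: what tightness says about neighbourhoods.** Take $j=1$. The set $J$ is $\{w\}\cup\bigcup_{v'\in N^-(w)}N^-(v')$. Equality in (6) says that $J$ is the union of its subsets $I_1(v)=N^-(v)$ and $J\cap N^+(v)$, so $J\subseteq N^-(v)\cup N^+(v)$. Every arc $v\to w$ with $w\in A$ lies on a 2-path because $d(w)>0$. Hence for all $w\in A$ and $v,v'\in N^-(w)$ we have $N^-(v')\subseteq N^-(v)\cup N^+(v)$.

In the same way, $K=\{w\}\cup\bigcup_{x'\in N^+(w)}N^+(x')$, and equality in (9) gives $K\subseteq N^+(x)\cup N^-(x)$. Hence
$$N^+(x')\subseteq N^+(x)\cup N^-(x)\qquad\text{for all } w\in A,\ x,x'\in N^+(w). \tag{16}$$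
We only need (16) below.

**Step 5: out-neighbours of one vertex have the same out-neighbourhood.** We claim that $N^+(x)=N^+(x')$ for all $w\in A$ and $x,x'\in N^+(w)$. Suppose not. By (15) the two sets have equal size, so neither contains the other. Pick $y\in N^+(x')\setminus N^+(x)$; by (16), $y\in N^-(x)$. Pick $y'\in N^+(x)\setminus N^+(x')$; by (16) with $x$ and $x'$ exchanged, $y'\in N^-(x')$. Then
$$x'\to y\to x\to y'\to x'$$
is a closed walk of length $4\le 2k$, which contains a cycle of length at most $2k$. This is a contradiction.

The assumptions are symmetric in $A$ and $B$. So also, for each $b\in B$, all $a\in N^+(b)$ have the same out-neighbourhood.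

**Step 6: build the classes.** Fix $b_0\in B$ and let $A_1=N^+(b_0)$. By Step 5 all vertices of $A_1$ have the same out-neighbourhood; call it $B_1$. Since $B_1=N^+(a)$ for any $a\in A_1$, Step 5 applies again, and all vertices of $B_1$ have a common out-neighbourhood $A_2$. Continuing, we get an infinite sequence $A_1,B_1,A_2,B_2,\dots$ with
$$N^+(a)=B_i\ \ (a\in A_i),\qquad N^+(b)=A_{i+1}\ \ (b\in B_i),$$
and, by (15), $|A_i|=\frac{m}{k+1}$ and $|B_i|=\frac{n}{k+1}$. The in-neighbourhoods are also determined. A vertex $b\in B_i$ has all of $A_i$ among its in-neighbours, and $d(b)=|A_i|$, so $N^-(b)=A_i$. Similarly $N^-(a)=B_i$ for $a\in A_{i+1}$, because $d(a)=|B_i|$.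

**Step 7: the sequence is periodic.** Suppose $a\in A_i\cap A_j$. Then $B_i=N^+(a)=B_j$, and for $b$ in this set $A_i=N^-(b)=A_j$. So classes in $A$ that meet are equal. If moreover $i,j\ge 2$, then $B_{i-1}=N^-(a)=B_{j-1}$, and taking in-neighbourhoods of a vertex of this set, $A_{i-1}=A_{j-1}$.

Since $A$ is finite and the $A_i$ are nonempty, some $A_i$ and $A_j$ with $i<j$ intersect. Choose such a pair with $p=j-i$ minimal. Descending one index at a time, we reach $A_1=A_{1+p}$. By minimality of $p$, the sets $A_1,\dots,A_p$ are pairwise disjoint. The sets $B_1,\dots,B_p$ are pairwise disjoint too, because $b\in B_i\cap B_j$ gives $A_i=N^-(b)=A_j$.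

**Step 8: the period is $k+1$.** Choose $a_i\in A_i$ and $b_i\in B_i$ for $1\le i\le p$. Then $a_1\to b_1\to a_2\to\dots\to a_p\to b_p\to a_1$, where the last arc exists because $N^+(b_p)=A_{p+1}=A_1$. The vertices are distinct, so this is a cycle of length $2p$. Hence $2p\ge 2k+2$, that is, $p\ge k+1$. On the other hand, $p$ disjoint sets of size $m/(k+1)$ fit into $A$, so $p\le k+1$. Thus $p=k+1$. Then $A_1,\dots,A_{k+1}$ have total size $m$ and partition $A$, the sets $B_1,\dots,B_{k+1}$ have total size $n$ and partition $B$, and by Step 6 the arcs are exactly those of the blow-up. $\blacksquare$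

**Why $k\ge 2$ is needed.** For $k=1$ the bound is $|E|\le mn$. A digraph without $2$-cycles has at most one arc on each pair $\{a,b\}$, so equality holds exactly for the Eulerian orientations of $K_{m,n}$. These need not be blow-ups of $C_4$. Take $m=n=4$, indices mod $4$, arcs $a_i\to b_i$ and $a_i\to b_{i+1}$, and for all other pairs the arc from $B$ to $A$. Every vertex has in- and out-degree $2$. But $N^+(a_1)=\{b_1,b_2\}$ and $N^+(a_2)=\{b_2,b_3\}$ meet without being equal, which cannot happen in a blow-up. In the proof, Step 3 fails for $k=1$ because (13) uses only $S_1=2S$ and no growth step. Step 5 fails as well, since closed walks of length $4$ are then allowed.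

## A cycle of length at most $4mn/|E|$

*Proof of Corollary 3.* An Eulerian digraph with an arc contains a cycle. Cycle lengths are even and at least $2$, so the shortest cycle has length $2k+2$ for some $k\ge 0$. If $k\ge 1$, there is no cycle of length at most $2k$, and Theorem 1 gives $|E|\le 2mn/(k+1)$. If $k=0$, the same inequality reads $|E|\le 2mn$, which holds because each of the $mn$ pairs $\{a,b\}$ carries at most two arcs. In both cases $2k+2\le 4mn/|E|$. $\blacksquare$
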